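
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{conjecture}[theorem]{Conjecture}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{remark}[theorem]{Remark}
\newtheorem{example}[theorem]{Example}
\numberwithin{equation}{section}


\title{Doubled graphs whose orientation number\\ exceeds the diameter by two}

\begin{abstract}
A $G$-vertex multiplication $G(n_1,\dots,n_p)$ is obtained from a connected graph $G$ by replacing its $i$th vertex by $n_i$ independent copies. Its orientation number $\bar d$ is the smallest diameter of a strong orientation. Koh and Tay proved that $\bar d\le d(G)+2$ whenever $p\ge 3$ and all $n_i\ge 2$, and conjectured that $\bar d\le d(G)+1$ whenever $d(G)\ge 3$ and all $n_i\ge2$. We disprove the conjecture: for every $d\ge 4$ there is a graph $G$ of diameter $d$ with $\bar d(G(2,\dots,2))=d+2$. Thus the bound $d(G)+2$ is attained for every diameter $d\ge4$. Diameter $3$ is not settled here.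
\end{abstract}

\section{The question and the results}\label{sec:intro}

All graphs are finite and simple. Let $G$ be a connected graph with vertex set $\{v_1,\dots,v_p\}$, and let $n_1,\dots,n_p$ be positive integers. The \emph{$G$-vertex multiplication} (or \emph{extension} of $G$) $G(n_1,\dots,n_p)$ has as vertices the elements of pairwise disjoint sets $V_1,\dots,V_p$ with $|V_i|=n_i$; vertices $x\in V_i$ and $y\in V_j$ are adjacent if and only if $i\ne j$ and $v_iv_j$ is an edge of $G$. Thus each vertex of $G$ is replaced by independent copies of itself.

Write $d_G(u,v)$, or $d(u,v)$ if the graph is clear, for the distance of two vertices, and $d(G)$ for the diameter of $G$. For a digraph $D$, let $d(D)$ be the maximum, over ordered pairs of vertices, of the length of a shortest directed path. An orientation is \emph{strong} if any two vertices are mutually reachable. A $2$-edge-connected graph $H$ has a strong orientation, and its \emph{orientation number} is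
\[
\bar d(H)=\min\{d(D): D\text{ is a strong orientation of }H\}.
\]
If $p\ge2$ and all $n_i\ge2$, then $G(n_1,\dots,n_p)$ is $2$-edge-connected, since it is connected and every edge $xy$ lies on a $4$-cycle $x,y,x',y'$ with $x'$ a second copy of the vertex of $x$ and $y'$ a second copy of the vertex of $y$. So $\bar d$ is defined.

The number $\bar d$ measures the price of making all edges one-way. A directed walk in an orientation of $G(n_1,\dots,n_p)$ projects to a walk of the same length in $G$, so $\bar d(G(n_1,\dots,n_p))\ge d(G)$, and the question is how much more is needed. Koh and Tay proved the following.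
\begin{itemize}
\item[(i)] If $p\ge3$ and all $n_i\ge 2$, then $d(G)\le\bar d(G(n_1,\dots,n_p))\le d(G)+2$.
\item[(ii)] If $d(G)\ge4$ and all $n_i\ge4$, then $\bar d(G(n_1,\dots,n_p))=d(G)$.
\item[(iii)] If $d(G)=3$ and all $n_i\ge4$, then $\bar d(G(n_1,\dots,n_p))\le d(G)+1$.
\end{itemize}
For small diameters the value $d(G)+2$ does occur. If $G=K_2$, then $G(2,2)$ is a $4$-cycle, whose only strong orientations are the two directed cycles, of diameter $3$; the star $K_{1,3}$ gives an example of diameter $2$ (Proposition~\ref{prop:star}). One may hope that a larger diameter leaves more room to arrange the arcs, and (ii) and (iii) point in the same direction. This makes the following conjecture of Koh and Tay, which we take from \cite{source}, natural.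

\begin{conjecture}[Koh and Tay]\label{conj}
If $d(G)\ge3$ and all $n_i\ge2$, then $\bar d(G(n_1,\dots,n_p))\le d(G)+1$.
\end{conjecture}

The conjecture is false, already when every vertex is merely doubled.

\begin{theorem}\label{thm:four}
Let $a=257$ and $b=256\binom{257}{2}+1$, and let $G$ be obtained from the complete bipartite graph $K_{a,b}$ by subdividing every edge once. Then $d(G)=4$ and $\bar d(G(2,\dots,2))=6=d(G)+2$.
\end{theorem}

\begin{theorem}\label{thm:all}
For every integer $d\ge4$ there is a graph $G$ with $d(G)=d$ and $\bar d(G(2,\dots,2))=d+2$. In particular, the upper bound in \textup{(i)} is attained for every diameter $d\ge4$.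
\end{theorem}

Of the results (i)--(iii), our proofs use only the upper bound in (i), and only to turn $\bar d\ge d(G)+2$ into an equality; that the conjecture fails needs the lower bound alone.

\medskip
\noindent\textbf{The idea.} Call the two copies of a vertex copy $1$ and copy $2$. If two vertices have a common neighbor and their edges to its copies are oriented in the same way, then a directed walk through that neighbor from one to the other must switch copies (Lemma~\ref{lem:flip}). Because there are only finitely many local patterns, a pigeonhole or Ramsey argument finds large regions in which all patterns agree. For diameter $4$ we build a graph in which a shortest walk between certain vertices is forced to switch copies exactly twice within such a region; it then returns to the copy on which it started and cannot reach the other (Section~\ref{sec:four}). Section~\ref{sec:amp} inserts the same device into a given graph and so increases the diameter by $4$. Starting from graphs of diameters $0,1,2$ this gives all $d\ge4$ except those with $d\equiv3\pmod4$, for which Section~\ref{sec:seven} builds a starting graph of diameter $7$ by a more delicate use of switching.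

\section{Switching copies}\label{sec:flip}

Walks may repeat vertices and edges. The copies of a vertex $v$ in $G(2,\dots,2)$ are written $(1,v)$ and $(2,v)$, and the first entry is called the \emph{label}. For $s\in\{1,2\}$ put $\bar s=3-s$. Let $D$ be an orientation of $G(2,\dots,2)$, strong or not, and write $x\to y$ for an arc from $x$ to $y$. For adjacent vertices $w,H$ of $G$ and $s\in\{1,2\}$ define the \emph{out-set}
\[
O(s,w;H)=\{e\in\{1,2\}: (s,w)\to(e,H)\}.
\]
The two out-sets $O(1,w;H)$, $O(2,w;H)$ record the orientation of all four edges between copies of $w$ and copies of $H$.

\begin{lemma}\label{lem:flip}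
Let $w,w'$ be neighbors of $H$ in $G$, and let $s,t\in\{1,2\}$. There is a directed walk $(s,w)\to(e,H)\to(t,w')$ for some $e$ if and only if $O(s,w;H)\not\subseteq O(t,w';H)$. In particular, if $O(r,w;H)=O(r,w';H)$ for $r=1,2$, then every such walk has $t=\bar s$.
\end{lemma}

\begin{proof}
The arc $(s,w)\to(e,H)$ means $e\in O(s,w;H)$, and the arc $(e,H)\to(t,w')$ means $e\notin O(t,w';H)$. If the out-sets of $w$ and $w'$ agree, then $t=s$ would require a set not to be contained in itself.
\end{proof}

The star shows the effect of a single passage.

\begin{proposition}\label{prop:star}
In every orientation of $K_{1,3}(2,2,2,2)$ there are leaves $\ell\ne\ell'$ of $K_{1,3}$ such that no directed walk of length at most $3$ leads from $(1,\ell)$ to $(1,\ell')$. Consequently $\bar d(K_{1,3}(2,2,2,2))=4=d(K_{1,3})+2$.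
\end{proposition}

\begin{proof}
Let $c$ be the center. The only pair of incomparable subsets of $\{1,2\}$ is $\{1\},\{2\}$, so among any three subsets, not necessarily distinct, one is contained in another. Hence there are leaves $\ell\ne\ell'$ with $O(1,\ell;c)\subseteq O(1,\ell';c)$. A walk of length at most $3$ from a copy of $\ell$ to a copy of $\ell'$ has length exactly $2$, because the graph is bipartite and $\ell\ne\ell'$; it passes through a copy of $c$. By Lemma~\ref{lem:flip} there is no such directed walk from $(1,\ell)$ to $(1,\ell')$. So $\bar d\ge4$, and equality holds by (i).
\end{proof}

The obstruction here is that one passage cannot preserve the label. For larger diameters we want several passages in a row to be forced. With two passages, each of them switching, the obstruction becomes that the label cannot change.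

\section{A counterexample of diameter four}\label{sec:four}

\begin{proof}[Proof of Theorem~\ref{thm:four}]
Write the vertices of $G$ as $R_i$ ($1\le i\le a$), $C_j$ ($1\le j\le b$), and $p_{ij}$, where the subdivision vertex $p_{ij}$ is adjacent exactly to $R_i$ and $C_j$. We think of the $p_{ij}$ as points of a grid, and of $R_i$ and $C_j$ as hubs through which one moves along row $i$ and column $j$.

\emph{Diameter.} We have $d(R_i,C_j)=2$ and $d(R_i,R_{i'})=d(C_j,C_{j'})=4$ for $i\ne i'$, $j\ne j'$. The walk $R_i,p_{ij},C_j,p_{i'j}$ shows $d(R_i,p_{i'j})\le3$, and the walk $C_j,p_{ij},R_i,p_{ij'}$ shows $d(C_j,p_{ij'})\le3$. Distinct points in a common row or column are at distance $2$. Let finally $i\ne i'$ and $j\ne j'$. The points $p_{ij}$ and $p_{i'j'}$ have no common neighbor, and $G$ is bipartite with the points on one side, so their distance is at least $4$. A walk of length $4$ from $p_{ij}$ to $p_{i'j'}$ consists of a hub $R_i$ or $C_j$, a point, a hub $R_{i'}$ or $C_{j'}$, and the two ends. The two hubs are distinct and both adjacent to the middle point, so one is a row hub and the other a column hub, and they determine the middle point. So the walk is one of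
\begin{equation}\label{eq:two}
p_{ij},R_i,p_{ij'},C_{j'},p_{i'j'}\qquad\text{and}\qquad p_{ij},C_j,p_{i'j},R_{i'},p_{i'j'}.
\end{equation}
Both exist, and $d(G)=4$.

\emph{Four points with the same pattern.} Suppose that $D$ is an orientation of $G(2,\dots,2)$ with $d(D)\le5$. Color $p_{ij}$ by the four out-sets $O(s,p_{ij};R_i)$, $O(s,p_{ij};C_j)$, $s=1,2$; there are $4^4=256$ colors. Each column has $257$ points, so in column $j$ two points have the same color; record their two rows and this color. There are only $256\binom{257}2<b$ possible records. So two columns $j\ne j'$ have the same record: there are rows $i\ne i'$ such that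
\[
p_{ij},\ p_{ij'},\ p_{i'j},\ p_{i'j'}
\]
all have the same color. By Lemma~\ref{lem:flip}, every directed passage through a hub from a copy of one of these four points to a copy of another one switches the label.

\emph{Contradiction.} Consider a shortest directed path in $D$ from $(1,p_{ij})$ to $(2,p_{i'j'})$. Its length is at most $5$, is even since $G(2,\dots,2)$ is bipartite, and is at least $d(p_{ij},p_{i'j'})=4$; so it is $4$. Hence the path projects to one of the walks \eqref{eq:two}. Both stay among the four points and consist of two passages through hubs. The label is switched twice, so the path ends with label $1$, not $2$, a contradiction. Thus $\bar d(G(2,\dots,2))\ge6$, and equality holds by (i).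
\end{proof}

\begin{remark}
With two labels, two switches cancel. For points with three copies Lemma~\ref{lem:flip} would still say that each passage changes the label, but two changes could lead from $1$ via $3$ to $2$. That some such restriction is needed is clear from (ii): if all multiplicities are at least $4$, the same $G$ has orientation number $4$.
\end{remark}

\begin{remark}
Only the points need to be doubled; the hubs may be larger. Let $M\ge2$. In the subdivided $K_{N,N}$ give each $p_{ij}$ multiplicity $2$ and each $R_i$, $C_j$ any multiplicity in $\{2,\dots,M\}$. If $N$ is large in terms of $M$, the orientation number is again $6$. Indeed, the out-sets are now subsets of $\{1,\dots,M\}$, so there are at most $2^{4M}$ colors. If $N\ge a'=2^{4M}+1$ and $N>2^{4M}\binom{a'}{2}$, the same pigeonhole argument within the first $a'$ rows finds the four points. Lemma~\ref{lem:flip} and the rest of the proof do not depend on the number of copies of the hubs.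
\end{remark}

\section{Obstructed graphs}\label{sec:obs}

To iterate the construction we must carry along exactly what the proof produced: two vertices at maximum distance, and labels, that cannot be joined even by a walk longer by one than the diameter. Strongness of the orientation played no further role, and it would get lost on passing to smaller graphs. This suggests the following definition.

\begin{definition}
Let $F$ be a connected graph of diameter $\delta\ge0$ ($F=K_1$ is allowed). Call $F$ \emph{obstructed} if for every orientation $D$ of $F(2,\dots,2)$ there are vertices $u,v$ with $d_F(u,v)=\delta$ and labels $s,t\in\{1,2\}$ such that $D$ has no directed walk of length at most $\delta+1$ from $(s,u)$ to $(t,v)$.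
\end{definition}

\begin{lemma}\label{lem:enough}
If $F$ is obstructed with diameter $\delta\ge2$, then $\bar d(F(2,\dots,2))=\delta+2$.
\end{lemma}

\begin{proof}
By definition every strong orientation has diameter at least $\delta+2$. Since $\delta\ge2$, $F$ has at least three vertices, and (i) gives the opposite inequality.
\end{proof}

\begin{lemma}\label{lem:base}
The graphs $K_1$, $K_2$ and $K_{1,3}$, of diameters $0$, $1$ and $2$, are obstructed.
\end{lemma}

\begin{proof}
For $K_1$, with vertex $u$, there is no walk from $(1,u)$ to $(2,u)$, because there are no edges. For $K_2$, with vertices $u,v$, a walk of length at most $2$ between a copy of $u$ and a copy of $v$ has length $1$. The edge joining $(1,u)$ and $(1,v)$ has only one direction; in the other direction there is no directed walk of length at most $2$. For $K_{1,3}$ this is the first statement of Proposition~\ref{prop:star}.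
\end{proof}

\section{From diameter $\delta$ to diameter $\delta+4$}\label{sec:amp}

\subsection*{The difficulty and the construction}
Let $F$ be a connected graph with vertex set $U$ and diameter $\delta$; we have in mind an obstructed one. We want to combine $F$ with the grid of Section~\ref{sec:four}, so that a short walk between suitable vertices consists of a short walk in $F$ together with two switching passages. A first attempt is to take a copy of $F$ for each point of $[n]^2$, where $[n]=\{1,\dots,n\}$, and to attach row and column hubs at each vertex of $F$. Then, however, a walk could change its row at one vertex of $F$ and its column at another. In between it would move in $F$ with the wrong label, and deleting the two passages would no longer leave a directed walk in an orientation of $F(2,\dots,2)$. We need the two passages to be consecutive.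

The remedy is to use many coordinates and to let each vertex $u$ of $F$ split the set of coordinates into two blocks in its own way, so that a block of $u$ and a block of another vertex never cover all coordinates. Let the coordinate set be $\Omega=\{0,1\}^U$, and for $u\in U$ let
\[
A_u=\{\omega\in\Omega:\omega_u=0\},\qquad B_u=\{\omega\in\Omega:\omega_u=1\}
\]
be the \emph{blocks} of $u$. A block of $u$ and a block of $v\ne u$ always intersect, as the values of $\omega_u$ and $\omega_v$ can be prescribed independently. The complement of a block of $u$ is the other block of $u$. Hence:
\begin{equation}\label{eq:cover}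
\text{if a block of $u$ and a block of $v$ have union $\Omega$, then $u=v$ and the blocks are $A_u$ and $B_u$.}
\end{equation}
Indeed, their complements are disjoint blocks of $u$ and of $v$, so $u=v$; and one block alone is not $\Omega$.

\begin{definition}
The graph $\mathrm{Amp}_n(F)$ has as vertices
\begin{itemize}
\item the \emph{points} $(u,x)$ with $u\in U$ and $x\in[n]^\Omega$, and
\item the \emph{hubs} $h_{u,K,z}$ with $u\in U$, $K\in\{A_u,B_u\}$ and $z\in[n]^{\Omega\setminus K}$.
\end{itemize}
Its edges are $(u,x)(v,x)$ for $uv\in E(F)$ and $x\in[n]^\Omega$, and $h_{u,K,z}(u,x)$ whenever $x|_{\Omega\setminus K}=z$.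
\end{definition}

So each point $(u,x)$ is adjacent to exactly two hubs, one for each block of $u$. Hubs are adjacent only to points. A \emph{hub visit} is a piece point--hub--point of a walk; it keeps the vertex $u$ and changes only coordinates in the block $K$ of the hub $h_{u,K,z}$, possibly none.

\begin{example}
For $F=K_1$ we have $|\Omega|=2$, the blocks are single coordinates, and $\mathrm{Amp}_n(K_1)$ is the subdivided $K_{n,n}$. For $F=K_2$ with vertices $u,v$ there are four coordinates $00,01,10,11$, the digits giving $\omega_u$ and $\omega_v$. Hub visits at $u$ change coordinates in $\{00,01\}$ or in $\{10,11\}$, those at $v$ in $\{00,10\}$ or in $\{01,11\}$. One visit at $u$ and one at $v$ always leave a coordinate unchanged. To change all coordinates in two visits one has to make both at $u$ or both at $v$.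
\end{example}

\subsection*{Diameter and short walks}

\begin{lemma}\label{lem:walks}
Let $F$ be a connected graph of diameter $\delta\ge0$, and let $n\ge2$. Then $\mathrm{Amp}_n(F)$ is connected with diameter $\delta+4$. Moreover, let $d_F(u,v)=\delta$ and let $x,y\in[n]^\Omega$ differ in every coordinate. Then
\begin{equation}\label{eq:generic}
d\bigl((u,x),(v,y)\bigr)=\delta+4,
\end{equation}
and every walk of length at most $\delta+5$ from $(u,x)$ to $(v,y)$ contains exactly two hub visits. They are consecutive,
\begin{equation}\label{eq:consecutive}
(u',x),\ \text{hub},\ (u',x'),\ \text{hub},\ (u',y)
\end{equation}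
for some $u'\in U$; all points before them have second coordinate $x$, all points after them have second coordinate $y$, and each coordinate of $x'$ agrees with that of $x$ or that of $y$.
\end{lemma}

\begin{proof}
\emph{Upper bounds for distances.}
\begin{itemize}
\item From $(u,x)$ to $(v,y)$, for arbitrary $u,v,x,y$: one hub visit at $u$ changes $x$ to $y$ on $A_u$, a second one does so on $B_u$, and a path in $F$ leads from $(u,y)$ to $(v,y)$. The length is at most $4+\delta$.
\item From $h_{u,K,z}$ to $(v,y)$: step to the point $(u,x)$ with $x|_{\Omega\setminus K}=z$ and $x|_K=y|_K$; make a hub visit with block $\Omega\setminus K$ to reach $(u,y)$; follow a path in $F$. The length is at most $3+\delta$.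
\item From hub to hub: go to a neighbor of the second hub first; at most $4+\delta$.
\end{itemize}

\emph{Lower bound.} Let $u,v,x,y$ be as in the second part of the lemma; such a choice exists because $n\ge2$. Consider any walk from $(u,x)$ to $(v,y)$, with $g$ hub visits. Deleting the hub visits and projecting to $F$ leaves a walk from $u$ to $v$ of some length $\ell\ge\delta$; the original length is $2g+\ell$. Every coordinate has to be changed, and only hub visits change coordinates. So the blocks of the hubs visited cover $\Omega$, and $g\ge2$ because one block is not $\Omega$. Hence the length is at least $\delta+4$. This proves \eqref{eq:generic}, and the diameter is $\delta+4$.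

\emph{Short walks.} Suppose now that the walk has length at most $\delta+5$. From $g\ge2$ and $\ell\ge\delta$ we get $g=2$ and $\ell\le\delta+1$. The two blocks cover $\Omega$, so by \eqref{eq:cover} both hub visits take place at the same vertex $u'$ of $F$, with the two different blocks of $u'$. The walk in $F$ thus consists of a walk of length $\alpha$ from $u$ to $u'$ before the first visit, a closed walk of length $\varepsilon$ at $u'$ between the visits, and a walk of length $\beta$ from $u'$ to $v$ after the second. Since $\alpha+\beta\ge\delta$, we have $\varepsilon\le1$, and $\varepsilon=0$ because $F$ has no loops. (This is where a slack of only one step matters: with two extra steps the visits could be separated.) So the two visits are consecutive. Steps in $F$ do not change the second coordinate, so it is $x$ before the visits and $y$ after them. The first visit changes only coordinates in its block, the second only those in the complementary block; hence $x'$ agrees with $y$ on the first block and with $x$ on the other.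
\end{proof}

\subsection*{The obstruction}

To find a region with constant pattern we use the following standard fact.

\begin{lemma}[Box lemma]\label{lem:box}
For all $m,q\ge1$ there is $n=n(m,q)\ge2$ such that every coloring of $[n]^m$ with $q$ colors has a monochromatic box $B_1\times\dots\times B_m$ with all $|B_k|=2$. Every larger value of $n$ has the same property.
\end{lemma}

\begin{proof}
The last sentence follows by restriction. Use induction on $m$. Take $n(1,q)=q+1$. For $m\ge2$ put $n'=n(m-1,q)$ and $n=\max\bigl(n',\,q\binom{n'}2^{m-1}+1\bigr)$. For each value $z\in[n]$ of the last coordinate, the coloring of $[n']^{m-1}\times\{z\}$ has a monochromatic box. There are at most $q\binom{n'}{2}^{m-1}<n$ pairs (box, color), so two values $z\ne z'$ share both. That box times $\{z,z'\}$ is monochromatic.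
\end{proof}

\begin{proposition}\label{prop:amp}
If $F$ is obstructed with diameter $\delta\ge0$ and $n$ is sufficiently large, then $\mathrm{Amp}_n(F)$ is obstructed with diameter $\delta+4$.
\end{proposition}

\begin{proof}
The diameter is given by Lemma~\ref{lem:walks}. Suppose that $\mathrm{Amp}_n(F)$ is not obstructed. Then there is an orientation $D$ of $\mathrm{Amp}_n(F)(2,\dots,2)$ such that, whenever two vertices have distance $\delta+4$, there is a directed walk of length at most $\delta+5$ from each copy of the first to each copy of the second. Color $x\in[n]^\Omega$ by the orientation of
\begin{itemize}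
\item the four edges between copies of $(u,x)$ and copies of $(v,x)$, for each $uv\in E(F)$, and
\item the four edges between copies of $(u,x)$ and copies of the hub $h_{u,K,z}$, $z=x|_{\Omega\setminus K}$, for each $u\in U$ and each block $K$ of $u$.
\end{itemize}
The number of colors is $2^{4|E(F)|+8|U|}$ and does not depend on $n$. So, by Lemma~\ref{lem:box} with $m=|\Omega|$, if $n$ is large there is a monochromatic box. Let $x,y$ be opposite corners of it; they differ in every coordinate.

The common orientation of the edges of the first kind is an orientation $D_F$ of $F(2,\dots,2)$. The common orientation of the edges of the second kind says that if $w,w'$ lie in the box and $(u',w)$, $(u',w')$ are adjacent to the same hub, then they have the same out-sets towards it. So by Lemma~\ref{lem:flip} every directed hub visit between copies of such points switches the label.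

Let $d_F(u,v)=\delta$ and let $s,t$ be arbitrary labels. By \eqref{eq:generic} and the choice of $D$ there is a directed walk of length at most $\delta+5$ from $(s,(u,x))$ to $(t,(v,y))$. By Lemma~\ref{lem:walks}, all its points have second coordinate $x$, $x'$ or $y$. Each coordinate of $x'$ is that of $x$ or of $y$, so $x'$ lies in the box as well. The walk contains exactly two hub visits; they are consecutive and each switches the label, so together they lead from $(r,(u',x))$ to $(r,(u',y))$ with the same label $r$. Deleting the two visits therefore leaves a directed walk in $D_F$ from $(s,u)$ via $(r,u')$ to $(t,v)$, of length at most $\delta+1$. Since $u,v,s,t$ were arbitrary, $D_F$ contradicts that $F$ is obstructed.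
\end{proof}

\section{An obstructed graph of diameter seven}\label{sec:seven}

Lemma~\ref{lem:base} and Proposition~\ref{prop:amp} produce obstructed graphs of all diameters $d\ge4$ with $d\not\equiv3\pmod 4$. For the remaining residue class we construct an obstructed graph of diameter $7$ directly.

\subsection*{The graph $W$}
Let $N\ge4$ and $n\ge2$. Let $T$ be the graph obtained from $K_N$ by subdividing every edge twice. Its vertices are the \emph{branch vertices} $r_i$ ($i\in[N]$) and the vertices $p_{ij}$ for ordered pairs $i\ne j$; its edges are $r_ip_{ij}$ and $p_{ij}p_{ji}$, so that $r_i,p_{ij},p_{ji},r_j$ is the path replacing the edge $ij$. The graph $W=W_{N,n}$ consists of $n$ disjoint copies $T_c$ ($c\in[n]$) of $T$, called \emph{layers}, with vertices $r_{i,c}$ and $p_{ij,c}$, and of vertices $h_{ij}$ for $i<j$, where $h_{ij}$ is adjacent to $p_{ij,c}$ for all $c\in[n]$.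

We call $p_{ij}$ and $p_{ij,c}$ \emph{$X$-vertices} if $i<j$ and \emph{$Y$-vertices} if $i>j$. So the path replacing an edge contains one vertex of each type. Only $X$-vertices are adjacent to $h$-vertices. An \emph{$h$-visit} is a piece $p_{ij,c},h_{ij},p_{ij,c'}$ of a walk ($c=c'$ is allowed); $h$-visits are the only way to change the layer.

The plan is as follows. Two vertices $p_{ij}$, $p_{kl}$ with distinct $i,j,k,l$ have distance $5$ in $T$, and a change of layer costs two more steps; that makes $7$. Walks of length at most $8$ will follow one of three routes, with one change of layer. On a part of $W$ with constant patterns we look at walks between two $Y$-vertices, chosen so that two of the three routes return to the starting label. To change the label, the third route must work, in both directions. This determines the patterns so closely that one copy of each $X$-vertex can be left only through its $h$-vertex, and the other can be entered only through its $h$-vertex. Then some walks between $X$-vertices would need two $h$-visits, which is too expensive.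

\subsection*{Short walks in $T$}
For all choices of indices we have $d_T(r_i,r_k)\le3$; adding a step $r_kp_{kl}$ gives $d_T(r_i,p_{kl})\le4$, and adding a step $p_{ij}r_i$ gives $d_T(p_{ij},p_{kl})\le5$.

Let now $i,j,k,l$ be distinct. A walk in $T$ from $p_{ij}$ to $p_{kl}$ must visit branch vertices, because $\{p_{ij},p_{ji}\}$ is a component of what remains when they are removed. The walk splits into
\begin{itemize}
\item an initial part up to the first branch vertex, which has length $1,3,\dots$ if this is $r_i$ and $2,4,\dots$ if it is $r_j$;
\item a middle part from this vertex $r_a$, $a\in\{i,j\}$, to the last branch vertex $r_b$, $b\in\{k,l\}$;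
\item a final part, of length $1,3,\dots$ if it starts at $r_k$ and $2,4,\dots$ if it starts at $r_l$.
\end{itemize}
Between consecutive visits to branch vertices a walk either returns to the same branch vertex, in an even number of steps, or moves to another one, in an odd number of steps that is at least $3$. Since $r_a\ne r_b$, the middle part is either the path of length $3$, or has length at least $5$. In the second case the total length is at least $7$. In the first case a total length of at most $6$ leaves at most three steps for the initial and final parts together, so their lengths are $(1,1)$, $(2,1)$ or $(1,2)$, and each of these determines the walk. So $d_T(p_{ij},p_{kl})=5$, and the only walks of length at most $6$ from $p_{ij}$ to $p_{kl}$ are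
\begin{align*}
P_1:&\quad p_{ij},\ r_i,\ p_{ik},\ p_{ki},\ r_k,\ p_{kl};\\
P_2:&\quad p_{ij},\ p_{ji},\ r_j,\ p_{jk},\ p_{kj},\ r_k,\ p_{kl};\\
P_3:&\quad p_{ij},\ r_i,\ p_{il},\ p_{li},\ r_l,\ p_{lk},\ p_{kl}.
\end{align*}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.05,
 xv/.style={circle,draw,fill=black,inner sep=1.8pt},
 yv/.style={circle,draw,fill=white,inner sep=1.8pt},
 rv/.style={rectangle,draw,fill=white,inner sep=2.6pt}]
\draw (0,0)--(0,3)--(6,3)--(6,0)--(0,0)--(6,3);
\node[rv,label=above left:$r_1$] at (0,3) {};
\node[rv,label=below left:$r_3$] at (0,0) {};
\node[rv,label=above right:$r_4$] at (6,3) {};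
\node[rv,label=below right:$r_2$] at (6,0) {};
\node[xv,label=left:$p_{13}$] at (0,2) {};
\node[yv,label=left:$p_{31}$] at (0,1) {};
\node[xv,label=above:$p_{14}$] at (2,3) {};
\node[yv,label=above:$p_{41}$] at (4,3) {};
\node[yv,label=right:$p_{42}$] at (6,2) {};
\node[xv,label=right:$p_{24}$] at (6,1) {};
\node[yv,label=below:$p_{32}$] at (2,0) {};
\node[xv,label=below:$p_{23}$] at (4,0) {};
\node[xv,label=above left:$p_{34}$] at (2,1) {};
\node[yv,label=above left:$p_{43}$] at (4,2) {};
\end{tikzpicture}
\caption{The routes from $p_{31}$ to $p_{42}$ of length at most $6$ in $T$. Squares are branch vertices, white dots $Y$-vertices, black dots $X$-vertices, where the layer can be changed. Route $P_1$ goes through $r_3$, the diagonal and $r_4$; route $P_2$ through the left side, $r_1$, the top and $r_4$; route $P_3$ through $r_3$, the bottom, $r_2$ and the right side.}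
\label{fig:routes}
\end{figure}

\subsection*{The diameter of $W$}

\begin{lemma}\label{lem:seven}
We have $d(W)=7$. If $i,j,k,l$ are distinct and $c\ne c'$, then $d(p_{ij,c},p_{kl,c'})=7$, and
\begin{equation}\label{eq:short}
\parbox{0.82\textwidth}{every walk of length at most $8$ from $p_{ij,c}$ to $p_{kl,c'}$ is one of $P_1,P_2,P_3$ with exactly one $h$-visit inserted, at an $X$-vertex of the route; this visit leads from layer $c$ to layer $c'$.}
\end{equation}
\end{lemma}

\begin{proof}
\emph{Lower bound and \eqref{eq:short}.} A walk from $p_{ij,c}$ to $p_{kl,c'}$ contains at least one $h$-visit. Every occurrence of an $h$-vertex on it is part of an $h$-visit; deleting these, at two steps each, and projecting to $T$ gives a walk of length at least $5$ in $T$ from $p_{ij}$ to $p_{kl}$. So the length is at least $7$. If it is at most $8$, there is only one $h$-visit, since two would give length at least $9$; and the walk in $T$ has length at most $6$, so it is $P_1$, $P_2$ or $P_3$.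

\emph{Upper bound.} Within a layer, distances are at most $5$. Consider vertices in different layers, with projections $a,b$ in $T$, and let $Q$ be a shortest path in $T$ from $a$ to $b$, of length at most $5$. If $Q$ contains an $X$-vertex, inserting an $h$-visit there gives a walk of length at most $7$. Otherwise $Q$ contains no edge of the form $p_{ij}p_{ji}$, so it stays in the star formed by some $r_i$ and its neighbors, and does not use an $X$-vertex. The following pairs remain.
\begin{itemize}
\item $r_{i,c}$ and $r_{i,c'}$: go to any neighbor $p_{il}$, on to $p_{li}$ if $p_{il}$ is not an $X$-vertex, change the layer, and go back; length at most $6$.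
\item $r_{i,c}$ and $p_{il,c'}$ with $l<i$: the walk over $r_i,p_{il},p_{li},h_{li},p_{li},p_{il}$ has length $5$.
\item $p_{ij,c}$ and $p_{ij,c'}$ with $j<i$: the walk over $p_{ij},p_{ji},h_{ji},p_{ji},p_{ij}$ has length $4$.
\item $p_{ij,c}$ and $p_{ik,c'}$ with $j,k<i$ and $j\ne k$: extend the previous walk by $r_i,p_{ik}$; length $6$.
\end{itemize}
Finally, from $h_{ij}$ one can step to $p_{ij}$ in any layer. So $h_{ij}$ has distance at most $1+5$ to every $p$-vertex, at most $1+4$ to every $r$-vertex, and at most $1+5+1=7$ to every $h$-vertex.
\end{proof}

\subsection*{The obstruction}

\begin{proposition}\label{prop:W}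
For suitable $N$ and $n$ the graph $W_{N,n}$ is obstructed.
\end{proposition}

\begin{proof}
\emph{Constant patterns.} By Ramsey's theorem we can fix $N\ge4$ such that every coloring of the edges of $K_N$ with $2^{16}$ colors contains a $K_4$ whose six edges have the same color. Let $n>2^{16}\binom N4$. Let $D$ be an orientation of $W(2,\dots,2)$. For $i<j$ and $c\in[n]$ color $(\{i,j\},c)$ by the orientation of the $16$ edges of $W(2,\dots,2)$ that lie over
\[
p_{ij,c}\,p_{ji,c},\qquad p_{ij,c}\,r_{i,c},\qquad p_{ji,c}\,r_{j,c},\qquad p_{ij,c}\,h_{ij}.
\]
Each layer gives a coloring of the edges of $K_N$ with $2^{16}$ colors, hence a monochromatic $K_4$. By the choice of $n$, two layers $c\ne c'$ have the same $4$-set with the same color. Rename the elements of this set, in their order, $1<2<3<4$. \emph{From now on all named indices lie in $\{1,2,3,4\}$ and all named layers are $c$ or $c'$.} By \eqref{eq:short}, walks of length at most $8$ between $p_{ij,c}$ and $p_{kl,c'}$ with $\{i,j,k,l\}=\{1,2,3,4\}$ use no other indices or layers. In this part of $W$ all patterns agree, and we may write $X_s$ for copy $s$ of any $X$-vertex and $Y_s$ for copy $s$ of any $Y$-vertex: the direction of the arc between $X_q$ and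 $Y_s$ is the same over every edge of the form $p_{ij}p_{ji}$ in the two layers, and there are well-defined out-sets $O^X_s,O^Y_s\subseteq\{1,2\}$ of $X_s$ and $Y_s$ towards the copies of the adjacent branch vertex. We use the following rules.
\begin{itemize}
\item[(a)] By Lemma~\ref{lem:flip}, a passage through a branch vertex from $S_s$ to $S'_t$ ($S,S'\in\{X,Y\}$) requires $O^S_s\not\subseteq O^{S'}_t$. In particular, a passage from $X$ to $X$ or from $Y$ to $Y$ switches the label.
\item[(b)] An $h$-visit between the two layers switches the label, because the copies of the $X$-vertex in the two layers have the same out-sets towards $h_{ij}$.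
\item[(c)] If $Y_s\to X_q$ over one edge of the form $p_{ij}p_{ji}$ and $X_q\to Y_u$ over another, then $u=\bar s$.
\end{itemize}
Suppose, for a contradiction, that for any two vertices of $W$ at distance $7$ there is a directed walk of length at most $8$ in $D$ from each copy of the first to each copy of the second.

\medskip
\noindent\emph{Step 1: walks from $p_{3j,c}$ to $p_{4l,c'}$.} Let $i=3$, $k=4$ and $\{j,l\}=\{1,2\}$; see Figure~\ref{fig:routes}. Both ends are $Y$-vertices. Consider a directed walk of length at most $8$ from $(s,p_{3j,c})$ to $(t,p_{4l,c'})$ and use \eqref{eq:short}.

Along $P_2$ the types are $Y,X,(r_j),X,Y,(r_4),Y$. The walk starts with $Y_s\to X_q$ for some $q$. The passage $X\to X$ at $r_j$ and the $h$-visit, in either order, switch the label twice and lead to $X_q$ again. Then $X_q\to Y_{\bar s}$ by (c), and the passage $Y\to Y$ at $r_4$ switches to $Y_s$. So $t=s$.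

Along $P_3$ the types are $Y,(r_3),Y,X,(r_l),X,Y$. The passage at $r_3$ leads from $Y_s$ to $Y_{\bar s}$; then $Y_{\bar s}\to X_q$, two switches lead to $X_q$ again, and $X_q\to Y_s$ by (c). So $t=s$.

Hence a walk with $t=\bar s$ follows $P_1$, whose types are $Y,(r_3),X,Y,(r_4),Y$. The $h$-visit takes place at the only $X$-vertex, $p_{34}$, and switches the label from some $\bar a$ to $a$. The last passage, at $r_4$, is from $Y$ to $Y$ and switches the label to $\bar s$. So the walk goes
\[
Y_s\ \xrightarrow{\ r_3\ }\ X_{\bar a}\ \xrightarrow{\ h_{34}\ }\ X_a\ \longrightarrow\ Y_s\ \xrightarrow{\ r_4\ }\ Y_{\bar s}.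
\]
By assumption such a walk exists for each $s\in\{1,2\}$. By (a), for each $s$ there is $a$ with
\[
O^Y_s\not\subseteq O^X_{\bar a},\qquad X_a\to Y_s,\qquad O^Y_s\not\subseteq O^Y_{\bar s}.
\]
The last condition for $s=1,2$ says that $O^Y_1,O^Y_2$ are incomparable subsets of $\{1,2\}$, that is, the two singletons. Exchanging, if necessary, the labels $1$ and $2$ on all $Y$-vertices we may assume that $O^Y_s=\{s\}$ for $s=1,2$; the rules (a)--(c) and what we have just derived for both values of $s$ are not affected. Then:
\begin{equation}\label{eq:forward}
\text{for each }u\in\{1,2\}\text{ there is } a \text{ with } X_a\to Y_u\text{ and } u\notin O^X_{\bar a}.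
\end{equation}

\medskip
\noindent\emph{Step 2: the reverse direction.} Consider a directed walk of length at most $8$ from $(t,p_{4l,c'})$ to $(s,p_{3j,c})$. By \eqref{eq:short} it traverses one of the routes backwards, again with one $h$-visit. Along $P_2$ it goes from $Y_t$ through $r_4$ to $Y_{\bar t}$, then $Y_{\bar t}\to X_q$, two switches lead to $X_q$ again, and $X_q\to Y_t$ by (c); so $s=t$. Along $P_3$ it starts with $Y_t\to X_q$, two switches lead to $X_q$ again, then $X_q\to Y_{\bar t}$ by (c), and the passage at $r_3$ leads to $Y_t$; so $s=t$.

Hence a walk with $s=\bar t$ follows $P_1$ and goes, for some $b$,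
\[
Y_t\ \xrightarrow{\ r_4\ }\ Y_{\bar t}\ \longrightarrow\ X_b\ \xrightarrow{\ h_{34}\ }\ X_{\bar b}\ \xrightarrow{\ r_3\ }\ Y_{\bar t}.
\]
By assumption such a walk exists for each $t\in\{1,2\}$. The last passage requires $O^X_{\bar b}\not\subseteq O^Y_{\bar t}=\{\bar t\}$, that is, $t\in O^X_{\bar b}$. With $u=\bar t$ we obtain:
\begin{equation}\label{eq:backward}
\text{for each }u\in\{1,2\}\text{ there is } b \text{ with } Y_u\to X_b\text{ and } \bar u\in O^X_{\bar b}.
\end{equation}

\medskip
\noindent\emph{Step 3: conclusion.} By \eqref{eq:forward} and \eqref{eq:backward}, each $Y_u$ receives an arc from one copy of the $X$-vertex adjacent to it and sends an arc to the other. Let $a_u$ be the label with $X_{a_u}\to Y_u\to X_{\bar a_u}$. Then necessarily $a=a_u$ in \eqref{eq:forward} and $b=\bar a_u$ in \eqref{eq:backward}, and therefore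
\begin{equation}\label{eq:final}
u\notin O^X_{\bar a_u},\qquad \bar u\in O^X_{a_u}\qquad(u=1,2).
\end{equation}

If $a_2=\bar a_1$, then \eqref{eq:final} gives $2\in O^X_{a_1}$ for $u=1$ and $2\notin O^X_{\bar a_2}=O^X_{a_1}$ for $u=2$, a contradiction.

So $a_1=a_2=a$, say. By \eqref{eq:final}, $O^X_a=\{1,2\}$ and $O^X_{\bar a}=\emptyset$; moreover $X_a\to Y_u\to X_{\bar a}$ for both $u=1,2$. Thus $X_{\bar a}$ sends no arc to copies of its branch vertex or of its $Y$-neighbor, and $X_a$ receives no arc from such copies: all out-neighbors of $X_{\bar a}$ and all in-neighbors of $X_a$ are copies of $h$-vertices. Now $p_{12,c}$ and $p_{34,c'}$ are $X$-vertices at distance $7$. A directed walk from $(\bar a,p_{12,c})$ to $(a,p_{34,c'})$ starts with a step to a copy of $h_{12}$ and ends with a step from a copy of $h_{34}$. So it contains at least two $h$-visits, and by \eqref{eq:short} its length exceeds $8$. This contradicts our assumption.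
\end{proof}

\section{All diameters from four on}\label{sec:end}

\begin{proof}[Proof of Theorem~\ref{thm:all}]
By Lemma~\ref{lem:base}, Lemma~\ref{lem:seven} and Proposition~\ref{prop:W}, the graphs $K_1$, $K_2$, $K_{1,3}$ and, for suitable $N,n$, $W_{N,n}$ are obstructed, of diameters $0,1,2,7$. Applying Proposition~\ref{prop:amp} repeatedly, each time with a sufficiently large parameter, we obtain obstructed graphs of diameters
\[
4,8,12,\dots;\qquad 5,9,13,\dots;\qquad 6,10,14,\dots;\qquad 11,15,19,\dots .
\]
Together with $W_{N,n}$ itself this gives an obstructed graph $G$ of every diameter $d\ge4$. By Lemma~\ref{lem:enough}, $\bar d(G(2,\dots,2))=d+2$.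
\end{proof}

\begin{remark}
By (ii) and (iii), the inequality of Conjecture~\ref{conj} does hold when all $n_i\ge4$. We do not settle whether it can fail for a graph of diameter exactly $3$. An obstructed graph of diameter $3$ would give such an example by Lemma~\ref{lem:enough}, and could replace the graph of Section~\ref{sec:seven} as the starting graph for the diameters $7,11,15,\dots$.
\end{remark}

\begin{thebibliography}{1}
\bibitem{source}
\emph{Optimal Orientations Of $G$-Vertex Multiplications Of Bipartite Graphs},
\url{https://combinatorialpress.com/article/ars/Volume%20110/volume-110-paper-8.pdf}.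
\end{thebibliography}

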